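# Coloring the 4-cycles of a graph when edge-disjoint cycles must differ

## One edge per color, and the guess $\binom n2-\mathrm{ex}(n,C_4)$

Take all cycles of length 4 in the complete graph $K_n$ and color them so that any two edge-disjoint cycles receive different colors. Equivalently, partition the 4-cycles into classes such that the cycles in each class are pairwise edge-intersecting, meaning that any two of them have an edge in common. How few colors suffice? Write $\chi(n,4)$ for the minimum. More generally $\chi(n,k)$ is the minimum for the $k$-cycles of $K_n$. The problem comes from "Color the cycles", http://www.renyi.hu/~ohkatona/paper_137.pdf, and asks whether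
$$\chi(n,4)=\binom n2-\tfrac12n^{3/2}+o(n^{3/2}).$$

The easiest way to force cycles to intersect is to give them a common edge. Suppose every color *is* an edge, and every cycle is colored by one of its own edges. This uses at most $\binom n2$ colors. We can save: the edges that are never used as colors may form any graph that contains no 4-cycle, since then every 4-cycle still has a usable edge. Let $\mathrm{ex}(n,C_4)$ be the maximum number of edges of a $C_4$-free graph (a graph with no 4-cycle as a subgraph) on $n$ vertices. Leaving a largest such graph unused, we get
$$\chi(n,4)\le\binom n2-\mathrm{ex}(n,C_4).$$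

The first guess is that this is an equality. Let us test it. We need some values of $\mathrm{ex}(n,C_4)$, so recall the classical count. If $H$ is $C_4$-free with $n$ vertices, $e$ edges and degrees $d(v)$, then each pair of vertices has at most one common neighbor. Hence $\sum_v\binom{d(v)}2\le\binom n2$. Convexity bounds the left side below by $n\binom{2e/n}{2}=\frac{2e^2}n-e$, and solving the quadratic inequality gives $e\le\frac n4\bigl(1+\sqrt{4n-3}\bigr)$.

*Case $n=4$.* A triangle with a pendant edge is $C_4$-free, and $K_4$ minus an edge contains a 4-cycle, so $\mathrm{ex}(4,C_4)=4$. The guess is $6-4=2$. But $K_4$ has three 4-cycles with 4 edges each, out of 6 edges in total, so any two share at least two edges. One color suffices: $\chi(4,4)=1$.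

*Case $n=5$.* Two triangles sharing a vertex form a $C_4$-free graph with 6 edges, and $\frac54(1+\sqrt{17})<7$, so $\mathrm{ex}(5,C_4)=6$. The guess is $10-6=4$. Now take a 4-cycle $abcd$ in $K_5$ with fifth vertex $v$. The six edges outside it are $ac,bd,va,vb,vc,vd$, which form the triangles $vac$ and $vbd$ sharing only $v$. A 4-cycle in this graph could not use vertices of both $\{a,c\}$ and $\{b,d\}$, because $v$ is a cut vertex, and a triangle is too small to hold it. So any two of the 15 cycles intersect, and $\chi(5,4)=1$.

*Case $n=6$.* Here $\mathrm{ex}(6,C_4)\le\frac64(1+\sqrt{21})<9$, so the guess is at least $15-8=7$. But give one color to all 4-cycles inside $\{1,\dots,5\}$. Every other 4-cycle uses two of the five edges at vertex 6, so it contains one of the edges $61,62,63,64$, and four more colors finish. So $\chi(6,4)\le5$.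

The guess fails because there are intersecting classes with no common edge, and they can do better than edges. The question is how much they can save when $n$ is large. The answer is that they do not affect the term of order $n^{3/2}$.

## The guess is right up to the $n^{3/2}$ term

**Theorem 1.** There is an absolute constant $C$ such that for all $n$
$$\binom n2-\tfrac12 n^{3/2}-Cn\;\le\;\chi(n,4)\;\le\;\binom n2-\mathrm{ex}(n,C_4).$$
Hence $\chi(n,4)=\binom n2-\frac12n^{3/2}+o(n^{3/2})$.

So the statement in the problem is true. The proof works inside any host graph.

**Theorem 2.** For any graph $\Gamma$ on $n$ vertices, let $\chi_4(\Gamma)$ be the least number of classes in a partition of the 4-cycles of $\Gamma$ into pairwise edge-intersecting classes. Then, with the same $C$,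
$$e(\Gamma)-\tfrac12n^{3/2}-Cn\le \chi_4(\Gamma)\le e(\Gamma)-\mathrm{ex}(\Gamma,C_4),$$
where $\mathrm{ex}(\Gamma,C_4)$ is the maximum number of edges of a $C_4$-free subgraph of $\Gamma$.

**Corollary 3.** If $n=q^2+q+1$ with $q$ a prime power, then
$$\binom n2-\tfrac12n^{3/2}-Cn\le\chi(n,4)\le\binom n2-\tfrac12n^{3/2}-\left(\tfrac14-o(1)\right)n,$$
so the linear error in the lower bound has the right order. For all $n$, $\chi(n,4)\le\binom n2-\frac12n^{3/2}+O(n^{1.2625})$.

Theorem 1 is Theorem 2 for $\Gamma=K_n$, together with $\mathrm{ex}(n,C_4)=(\frac12+o(1))n^{3/2}$ (Brown 1966; Erdős–Rényi–Sós 1966).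

## $C_4$-free graphs and the upper bounds

**Upper bound of Theorem 2.** This is the edge-per-color argument, carried out in $\Gamma$. Let $H\subseteq\Gamma$ be $C_4$-free with $\mathrm{ex}(\Gamma,C_4)$ edges. Every 4-cycle of $\Gamma$ has an edge outside $H$; color it by one such edge. Each class has a common edge, hence is pairwise intersecting, and
$$\chi_4(\Gamma)\le e(\Gamma)-\mathrm{ex}(\Gamma,C_4).\tag{1}$$
In particular $\chi_4(\Gamma)\le e(\Gamma)$.

**Upper bounds of Corollary 3.** We need good $C_4$-free graphs. The Erdős–Rényi polarity graph has as vertices the $n=q^2+q+1$ points of the projective plane over the field with $q$ elements; two distinct points are adjacent when their coordinate vectors satisfy $x_1y_1+x_2y_2+x_3y_3=0$. Two distinct points have exactly one point orthogonal to both, so two vertices never have two common neighbors and there is no 4-cycle. Each point is orthogonal to $q+1$ points, and exactly $q+1$ points are orthogonal to themselves (a textbook fact). So the number of edges is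
$$\tfrac12\bigl((q^2+q+1)(q+1)-(q+1)\bigr)=\tfrac12q(q+1)^2=\tfrac12(q^3+2q^2+q).$$
For $q=2$ this is a graph with 7 vertices and 9 edges.

Since $n^{3/2}=q^3\bigl(1+\tfrac1q+\tfrac1{q^2}\bigr)^{3/2}=q^3+\tfrac32q^2+O(q)$, we get
$$\mathrm{ex}(n,C_4)-\tfrac12n^{3/2}\ge\tfrac12\bigl(2q^2-\tfrac32q^2\bigr)-O(q)=\tfrac14q^2-O(q)=\bigl(\tfrac14-o(1)\bigr)n,$$
and (1) gives the first upper bound.

For general large $n$, by Baker–Harman–Pintz (2001) there is a prime $q\le\sqrt n-1$ with $q\ge\sqrt n-1-n^{0.2625}$. Since $q^2+q+1\le(q+1)^2\le n$, the polarity graph for $q$, padded with isolated vertices, shows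
$$\mathrm{ex}(n,C_4)\ge\tfrac12q(q+1)^2\ge\tfrac12q^3\ge\tfrac12\bigl(\sqrt n-1-n^{0.2625}\bigr)^3\ge\tfrac12n^{3/2}-O(n^{1.2625}).$$
Small $n$ are absorbed in the constant, and (1) gives the second upper bound.

Only the lower bound of Theorem 2 remains.

## The common-neighbor count and the damage done by large classes

Take an optimal coloring of the 4-cycles of $\Gamma$, with $\chi=\chi_4(\Gamma)$ nonempty classes. Call a class a **star** class if all its members share an edge. Let $s$ be the number of star classes and $t$ the number of the others, so $\chi=s+t$. Choose a common edge for each star class, let $S_0$ be the set of chosen edges, so $|S_0|\le s$, and put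
$$G_0=\Gamma-S_0,\qquad e_0=e(G_0)\ge e(\Gamma)-s\ge t.\tag{2}$$
The last inequality is $s+t=\chi\le e(\Gamma)$. Each 4-cycle in a star class contains an edge of $S_0$, so every 4-cycle of $G_0$ lies in a non-star class. Moreover $e(\Gamma)-\chi\le e_0-t$. The lower bound of Theorem 2 would therefore follow from: *if the 4-cycles of $G_0$ are covered by these $t$ non-star classes, then $e_0-t\le\frac12n^{3/2}+Cn$.* Each non-star class lets $G_0$ keep some 4-cycles, and we pay one edge for it.

The natural approach is to repeat the common-neighbor count and allow for the few 4-cycles that are present. Let $p(x,w)$ be the set of common neighbors of $x,w$ in $G_0$. Use $|p|\le1+\binom{|p|}2$, and note that $\sum_{\{x,w\}}\binom{|p(x,w)|}2$ counts each 4-cycle of $G_0$ twice, once for each pair of opposite vertices. If $N$ is the number of 4-cycles of $G_0$, then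
$$\frac{2e_0^2}n-e_0\le\sum_{\{x,w\}}|p(x,w)|\le\binom n2+2N.$$
Suppose every non-star class had at most $K$ members, as happens for the class of all 15 cycles of a $K_5$. Then $N\le Kt\le Ke_0$, so $e_0^2\le\frac{n^3}4+\frac{(2K+1)n}2e_0$, and therefore $e_0\le\frac12n^{3/2}+\frac{(2K+1)n}2$. This is even better than needed, because the $t$ is not used.

The argument stops at the words "at most $K$ members". Take three vertices $x,y,z$ of $K_n$, $n\ge4$, and the family of all 4-cycles that contain two edges of the triangle $xyz$. Any two members intersect, since two 2-subsets of a 3-set intersect. There is no common edge: an edge of the triangle is missed by the cycles through the other two, and an edge outside the triangle is missed by some member. (If the edge is $xu$, a member $y\,x\,z\,u'$ misses it for any $u'\notin\{x,y,z\}$; by symmetry this covers edges meeting the triangle, and the other edges lie in no member.) The family has $3(n-3)$ members, because for each of the three pairs of triangle edges the fourth vertex is free. The same happens for a **claw**, three edges $xu_1,xu_2,xu_3$ at a common vertex: the 4-cycles containing two of them are pairwise intersecting, and there are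 $3(n-3)$ of them. With $K$ of order $n$, the error term $Kne_0$ is of order $n^2e_0$, and the inequality is useless.

So we need to know which large classes exist. It turns out that triangles and claws are essentially the only ones we have to deal with.

## Intersecting families of 4-cycles without a common edge

**Definition (cherry).** A *cherry* is a pair $\{va,vb\}$ of distinct edges sharing a vertex; its *center* is $v$ and its *ends* are $a,b$. A 4-cycle $xvwv'$ contains exactly four cherries, one centered at each of its vertices; the one at $v$ is $\{vx,vw\}$.

In $K_n$ a cherry $\{va,vb\}$ lies in exactly the $n-3$ cycles $avbx$, one for each further vertex $x$. Two disjoint edges lie in exactly two 4-cycles, since there are two ways to join them up. So a large class can only be large because of cherries.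

**Lemma 4.** Let $\mathcal K$ be a pairwise edge-intersecting family of 4-cycles with no edge common to all members. Then there is a set $Q$ of at most 16 cherries such that all but at most 64 members of $\mathcal K$ (the *exceptional* ones) contain a cherry of $Q$. Moreover, one of the following holds:

* (i) some edge $e$ lies in every non-exceptional member;
* (ii) there are three pairwise adjacent edges $e_1,e_2,e_3$ (forming a triangle or a claw) such that every non-exceptional member contains at least two of them.

The triangle and claw families above are examples of (ii). For an example with the shape of (i), let $n\ge5$, let $C_0$ be the cycle $acbd$ with edges $ac,cb,bd,da$, and take $C_0$ together with all 4-cycles that contain $ab$ and an edge of $C_0$. Members through $ab$ meet each other in $ab$ and meet $C_0$ by choice. No edge is common: $ab\notin C_0$, and the edge $ac$, say, is missed by the member $abdu$ with $u\ne c$ (the other edges of $C_0$ by symmetry). Yet $ab$ lies in all members but one.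

*Proof.* **Listing 16 pairs of edges.** The purpose is to show that each member contains one of a bounded number of pairs. Fix $C_0\in\mathcal K$. No edge is common to all members, so for each $e\in C_0$ there is a member $C_e\in\mathcal K$ with $e\notin C_e$. Each member of $\mathcal K$ meets $C_0$, hence contains some $e\in C_0$; it also meets $C_e$, hence contains some $f\in C_e$, and $f\ne e$ because $e\notin C_e$. So each member contains one of at most $4\cdot4=16$ listed pairs $\{e,f\}$.

**Choosing $Q$.** Now we discard the listed pairs that account for few members. Call a cherry *heavy* if at least 5 members of $\mathcal K$ contain it. Let $Q$ be the set of heavy listed cherries, so $|Q|\le16$. A member containing no cherry of $Q$ contains a listed pair that is either a pair of disjoint edges, which lies in at most 2 members, or a non-heavy cherry, which lies in at most 4 members. So there are at most $16\cdot4=64$ exceptional members.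

**Any two heavy cherries share an edge.** This is what gives $Q$ its shape. Suppose $P=\{va,vb\}$ and $P'=\{wc,wd\}$ are heavy and have no edge in common. The members containing $P'$ are cycles $C_y=cwdy$, with edges $cw,wd,dy,yc$. If $C_y$ contains an edge of $P$, that edge is not in $P'$, so it is $cy$ or $dy$; its endpoint $y$ then lies in $\{a,v,b\}$. There are at least 5 choices of $y$, so we may choose one with $y\notin\{a,v,b\}$, and then $C_y$ contains no edge of $P$. The members containing $P$ are cycles $avbx$. Such a member must meet $C_y$, and not in $va$ or $vb$, so in $ax$ or $bx$. Hence $x\in V(C_y)$. This allows only 4 values of $x$, whereas heaviness of $P$ gives at least 5. This is a contradiction.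

**The shape of $Q$.** Regard $Q$ as a family of pairwise intersecting 2-sets of edges. If all its members share an edge $e$ (take any edge $e$ if $Q=\emptyset$), then each non-exceptional member contains a cherry of $Q$, hence $e$, and (i) holds. Otherwise take $\{e_1,e_2\}\in Q$. Some member of $Q$ avoids $e_1$; it meets $\{e_1,e_2\}$, so it is $\{e_2,e_3\}$ for some $e_3\neq e_1$. Some member avoids $e_2$; it meets both previous ones, so it is $\{e_1,e_3\}$. Any member of $Q$ must meet all three of these, so it contains at least two of $e_1,e_2,e_3$ and is one of the three. Thus $Q=\{e_1e_2,e_1e_3,e_2e_3\}$. These are cherries, so $e_1,e_2,e_3$ are pairwise adjacent. If $e_1=ab$ and $e_2=ac$, then $e_3$ either contains $a$ (a claw) or is $bc$ (a triangle). Each non-exceptional member contains a cherry of $Q$, that is, two of the three edges, and (ii) holds. $\square$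

Apply Lemma 4 to each of the $t$ non-star classes of our coloring, and let $\mathcal E$ be the set of all exceptional cycles from all these classes. Then $|\mathcal E|\le64t$.

## Cherry counting with arcs

A class of type (i) will be disposed of by deleting one edge, which is exactly its price. For a class of type (ii) one could delete two of the three edges, so that no remaining cycle contains two of them. That costs two edges where one is allowed, and it proves only $e_0-2t\le\frac12n^{3/2}+O(n)+\dots$, which is off by $t$. We need a cheaper way to disable a cherry.

In the common-neighbor count, edges enter in a directed way. When we count triples $(v,\{x,w\})$ with $v$ a common neighbor of $x$ and $w$, we use the edge $xv$ from its endpoint $x$, as an arc $x\to v$. We may keep the arc $x\to v$ and drop the arc $v\to x$. So let each $x$ choose a set $A_x$ of neighbors, and count only $v\in A_x\cap A_w$. Dropping an arc costs half an edge. The next lemma shows what a given set of cherries can then cost.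

**Lemma 5.** Let $H$ be a graph on an $n$-set $V$, $\mathcal M$ a set of cherries of $H$, and $\mathcal E$ a set of 4-cycles, such that every 4-cycle of $H$ not in $\mathcal E$ contains a cherry of $\mathcal M$. For each $x\in V$ let $A_x\subseteq N_H(x)$, and let $S=\sum_x|A_x|$. Let $\beta$ be the number of pairs $(\{x,w\},\{v,v'\})$ with $x\neq w$, $v\ne v'$, $v,v'\in A_x\cap A_w$, and $\{xv,xv'\}\in\mathcal M$ or $\{wv,wv'\}\in\mathcal M$. Then
$$\frac{S^2}{2n}-\frac S2\le\binom n2+|\mathcal M|+2|\mathcal E|+\beta .\tag{3}$$

If $H$ is $C_4$-free, take $\mathcal M=\mathcal E=\emptyset$ and $A_x=N_H(x)$: then $S=2e(H)$, $\beta=0$, and (3) is the count from the first section.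

*Proof.* Let $d(v)=|\{x:v\in A_x\}|$, the number of arcs into $v$. Then $\sum_vd(v)=S$, and by convexity
$$\sum_v\binom{d(v)}2\ge n\cdot\frac12\cdot\frac Sn\Bigl(\frac Sn-1\Bigr)=\frac{S^2}{2n}-\frac S2.$$
The left side counts the pairs $(v,\{x,w\})$ with $x\ne w$ and $v\in A_x\cap A_w$. Let $p(x,w)$ be the set of those $v\in A_x\cap A_w$ with $\{vx,vw\}\notin\mathcal M$. A cherry determines its center and its ends, so at most $|\mathcal M|$ of the counted pairs have $\{vx,vw\}\in\mathcal M$. Hence
$$\sum_{\{x,w\}}|p(x,w)|\ge\frac{S^2}{2n}-\frac S2-|\mathcal M|.$$
On the other hand $|p|\le1+\binom{|p|}2$, since $1+\binom m2-m=\binom{m-1}2\ge0$ for every integer $m\ge0$. So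
$$\sum_{\{x,w\}}|p(x,w)|\le\binom n2+\sum_{\{x,w\}}\binom{|p(x,w)|}2.$$
It remains to bound the last sum, which counts the pairs $(\{x,w\},\{v,v'\})$ with $\{v,v'\}\subseteq p(x,w)$. Here $v,v'$ are neighbors of both $x$ and $w$, so the four vertices are distinct and $xvwv'$ is a 4-cycle of $H$. Either it is in $\mathcal E$, or it contains a cherry of $\mathcal M$. In the latter case the cherry is not the one centered at $v$ or at $v'$, by the definition of $p(x,w)$. So it is centered at $x$ or $w$, which means $\{xv,xv'\}\in\mathcal M$ or $\{wv,wv'\}\in\mathcal M$, and the pair is counted by $\beta$. A cycle in $\mathcal E$ arises from at most two pairs $(\{x,w\},\{v,v'\})$, one for each choice of which opposite pair is $\{x,w\}$. So the sum is at most $2|\mathcal E|+\beta$, and (3) follows. $\square$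

A cherry of $\mathcal M$ thus enters in two roles. Centered at the middle vertex $v$, it costs only 1. Centered at $x$ with *both* arcs $x\to v,\ x\to v'$ present, it may be counted in $\beta$ once for each of many $w$. Dropping *one* of these two arcs removes the second cost, and this takes only half an edge.

## A crude bound: there are $O(n^{3/2})$ non-star classes

**Step A. There is an absolute constant $C_1$ with $t\le C_1n^{3/2}$.** The errors in the final inequality will be multiples of $t$, while (2) gives only $t\le e_0$, which could be of order $n^2$. So we first show that $t$ is small, being generous with constants: we make $\beta=0$ by dropping as many arcs as necessary.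

If $e_0=0$ then $t=0$, so assume $e_0>0$. Let $\mathcal M_0$ be the set of cherries of $G_0$ that belong to the sets $Q$ of the non-star classes, so $|\mathcal M_0|\le16t$. Every 4-cycle of $G_0$ not in $\mathcal E$ is a non-exceptional member of a non-star class, so it contains a cherry of the set $Q$ of that class. This cherry consists of edges of $G_0$, so it is in $\mathcal M_0$.

Let $D_x$ be the degree of $x$ in $G_0$ and $m_x$ the number of cherries of $\mathcal M_0$ centered at $x$. On the vertex set $N_{G_0}(x)$ consider the graph whose edges are the pairs $vv'$ with $\{xv,xv'\}\in\mathcal M_0$. It has $D_x$ vertices and $m_x$ edges. Recall Turán's theorem in the following form: a graph with $D\ge1$ vertices and $m$ edges has an independent set of size at least $D^2/(D+2m)$. (Order the vertices at random and take those that precede all their neighbors. They form an independent set of expected size $\sum_v\frac1{d(v)+1}$, which is at least $D^2/\sum_v(d(v)+1)=D^2/(D+2m)$ by Cauchy–Schwarz.) So for $D_x\ge1$ there is an independent set $A_x$ with $|A_x|\ge D_x^2/(D_x+2m_x)$; for $D_x=0$ put $A_x=\emptyset$, and then $m_x=0$. By Cauchy–Schwarz in the form $\sum a_i^2/b_i\ge(\sum a_i)^2/\sum b_i$,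
$$S=\sum_x|A_x|\ge\frac{\bigl(\sum_xD_x\bigr)^2}{\sum_x(D_x+2m_x)}=\frac{(2e_0)^2}{2e_0+2|\mathcal M_0|}\ge\frac{4e_0^2}{2e_0+32t}\ge\frac{4e_0^2}{34e_0}=\frac{2e_0}{17},$$
where the last inequality uses $t\le e_0$.

Apply Lemma 5 with $H=G_0$ and $\mathcal M=\mathcal M_0$. Since $A_x$ is independent, no two $v,v'\in A_x$ have $\{xv,xv'\}\in\mathcal M_0$, so $\beta=0$. Hence
$$\frac{S^2}{2n}-\frac S2\le\frac{n^2}2+16t+128t\le\frac{n^2}2+144e_0\le\frac{n^2}2+1224S,$$
because $144\cdot\frac{17}2=1224$. Multiplying by $2n$ gives $S^2\le n^3+2449nS$, that is, $S(S-2449n)\le n^3$. If $S>n^{3/2}+2449n$, the left side would exceed $n^{3/2}\cdot n^{3/2}$. So $S\le n^{3/2}+2449n\le2450n^{3/2}$, and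
$$t\le e_0\le\tfrac{17}2S\le C_1n^{3/2},\qquad C_1=\tfrac{17}2\cdot2450=20825.\tag{4}$$

## Two arcs per triple: enough for a claw, too few for a triangle

Now we must be exact: the budget for a class of type (ii) is one edge, that is, *two arcs*. For a claw with center $x$ and leaves $u_1,u_2,u_3$, all three cherries are centered at $x$. Dropping $x\to u_1$ and $x\to u_2$ leaves at most one of the leaves in $A_x$, so no cherry of the claw contributes to $\beta$. The budget suffices.

For a triangle $xyz$, the three cherries are centered at three different vertices. Disabling all of them takes an arc out of $x$, an arc out of $y$ and an arc out of $z$, so three arcs. This overspends by half an edge per triangle. Our only bound on the number of triangles is (4), of the same order as the main term, so the constant $\frac12$ would be lost.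

With two arcs we can drop $x\to y$ and $y\to x$, which disables the cherries at $x$ and $y$. The cherry $\{zx,zy\}$ survives and contributes to $\beta$ one unit for each $w\neq z$ with $x,y\in A_w$. We have to show that there are few such $w$, on average at most a constant per triangle. If there are many, then any two of them, $w$ and $w'$, give a 4-cycle $xwyw'$, and this cycle must be accounted for too, by an exceptional cycle or by a triple with two edges at $x$ or at $y$. So there would have to be many triples concentrated on a star with few edges. But then deleting that star would be profitable: we would lose few edges and dispose of many triples. Choosing an optimal configuration at the start rules this out.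

## Configurations that no star deletion improves

**Step B. Pass to a maximal pair $(G,T)$.** This step disposes of the classes of type (i) and prepares the argument just sketched. For each non-star class satisfying (i) of Lemma 4, delete the corresponding edge $e$ from $G_0$ (if it is present); call the result $G_1$. For each remaining non-star class, which satisfies (ii), take its triple $\{e_1,e_2,e_3\}$; let $T_0$ be the set of these triples. Each is a claw or a triangle, and its edges need not all lie in $G_1$.

Let a 4-cycle of $G_1$ be not in $\mathcal E$. It is a non-exceptional member of a non-star class. That class is not one of those treated by (i), since then the cycle would contain a deleted edge. So the cycle contains two edges of some triple of $T_0$. If $i$ classes were treated by (i), then $e(G_1)\ge e_0-i$ and $|T_0|\le t-i$, so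
$$e(G_1)-|T_0|\ge e_0-t\ge e(\Gamma)-s-t=e(\Gamma)-\chi.$$

**Definition (valid pair).** A pair $(G,T)$ with $G\subseteq G_1$ and $T\subseteq T_0$ is *valid* if every 4-cycle of $G$ not in $\mathcal E$ contains at least two edges of some triple in $T$.

For illustration, let $G_1=K_4$ on $\{x,y,z,u\}$, let $T_0$ consist of the triangle $xyz$ alone, and let $\mathcal E=\emptyset$. Each of the three 4-cycles passes through $u$, so it uses two edges at $u$ and two edges of the triangle. Hence $(K_4,T_0)$ is valid, with $e(G)-|T|=6-1=5$. A valid pair with $T=\emptyset$ has $G$ $C_4$-free, with $e(G)-|T|\le4$.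

The pair $(G_1,T_0)$ is valid. Among the finitely many valid pairs, fix $(G,T)$ maximizing $e(G)-|T|$. Then
$$e(\Gamma)-\chi\le e(G)-|T|,\qquad|T|\le t.\tag{5}$$

**Claim 6.** For every vertex $x$ and every $U\subseteq N_G(x)$, at most $|U|$ triples of $T$ have at least two edges in $\{xu:u\in U\}$.

*Proof.* Delete the edges $xu$ $(u\in U)$ from $G$ and delete those triples from $T$; call the result $(G',T')$. It is valid. Indeed, a 4-cycle of $G'$ not in $\mathcal E$ is a 4-cycle of $G$, so it contains at least two edges of some triple of $T$. If that triple had been deleted, at most one of its edges would be a non-deleted edge, and the cycle, which lies in $G'$, could not contain two of them. So the triple is in $T'$. By maximality,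
$$e(G')-|T'|-\bigl(e(G)-|T|\bigr)=-|U|+\#\{\text{deleted triples}\}\le0.\qquad\square$$

Let $\mathcal M$ be the set of cherries of $G$ both of whose edges lie in a common triple of $T$. Each triple has three pairs of edges, so $|\mathcal M|\le3|T|$. The edges of a triple are pairwise adjacent, so any two edges of a triple that lie in a 4-cycle of $G$ form a cherry of $\mathcal M$. Hence every 4-cycle of $G$ not in $\mathcal E$ contains a cherry of $\mathcal M$, and Lemma 5 will apply to $H=G$.

## Removing at most $2|T|$ arcs

**Step C. Choose the sets $A_x$.** The aim is to remove at most two arcs per triple on average, so that the only cherries of $\mathcal M$ left to contribute to $\beta$ are surviving triangle cherries of a very restricted kind. Start with $A_x=N_G(x)$ for all $x$, and think of $v\in A_x$ as an arc $x\to v$; there are $2e(G)$ arcs. Remove arcs as follows.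

* For each claw triple of $T$ with center $x$ and leaves $u_1,u_2,u_3$ (numbered arbitrarily), remove the arcs $x\to u_1$ and $x\to u_2$, if present. This costs at most 2 per triple.
* For each triangle triple with exactly two edges in $G$, say $zx,zy\in G$ and $xy\notin G$, remove $z\to x$. This costs at most 1. Triangle triples with fewer than two edges in $G$ need nothing.
* Assign each triangle triple with all three edges in $G$ to one of its edges, chosen arbitrarily. For an edge $f=xy$ let $k(f)$ be the number of triples assigned to it. If $k(f)\ge1$, remove $x\to y$ and $y\to x$. If $k(f)\ge2$, also remove, for each triple $xyz$ assigned to $f$, the arc $z\to x$ (with one fixed choice of which end of $f$ is called $x$).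

In the third item the cost for $f$ is at most $2$ if $k(f)=1$, and at most $2+k(f)\le2k(f)$ if $k(f)\ge2$: two triples on the same edge share the arcs $x\to y$ and $y\to x$, which pays for the extra arcs. So at most $2k(f)$ arcs are charged to $f$, which is two per triple assigned to it. In total at most $2|T|$ arcs are removed, and
$$S=\sum_x|A_x|\ge2\bigl(e(G)-|T|\bigr).\tag{6}$$

**Observation 7.** If $x,y\in A_z$ and $\{zx,zy\}\in\mathcal M$, then $f=xy$ is an edge of $G$ with $k(f)=1$, and $z=z(f)$, where $z(f)$ denotes the third vertex of the unique triangle triple assigned to $f$.

*Proof.* The cherry $\{zx,zy\}$ lies in a triple of $T$. If this triple is a claw, its center is $z$, and after the removals at most one of its leaves is in $A_z$; but $x,y\in A_z$, a contradiction. So the triple is the triangle $xyz$. Note that $zx,zy\in G$. If $xy\notin G$, then $z\to x$ or $z\to y$ was removed, a contradiction. So all three edges are in $G$ and the triple was assigned to one of them. If it was assigned to $zx$, then $z\to x$ was removed; if to $zy$, then $z\to y$ was removed; both are contradictions. So it was assigned to $f=xy$. If $k(f)\ge2$, an arc from $z$ to $x$ or to $y$ was removed,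 a contradiction. Hence $k(f)=1$, and $xyz$ is the unique triple assigned to $f$. $\square$

In the $K_4$ example, assign the triple to $f=xy$. We drop $x\to y$ and $y\to x$ and are left with $S=10=2(6-1)$. The surviving cherry is $\{zx,zy\}$; besides $z$, only $u$ has both $x$ and $y$ in its set, so $\beta=1$. Inequality (3) reads $\frac{100}8-5=7.5\le6+3+0+1$.

## Few second apexes over a triangle edge

**Step D. Show that $\beta\le14|T|+2|\mathcal E|$.** This bounds the contribution of the surviving cherries in Lemma 5, applied with $H=G$ and the above $\mathcal M,\mathcal E,A_x$. For an edge $f=xy$ of $G$ with $k(f)=1$ put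
$$W_f=\{w\ne z(f):x,y\in A_w\}.$$
Consider a pair $(\{z,w\},\{x,y\})$ counted by $\beta$, with, say, $\{zx,zy\}\in\mathcal M$. Since $x,y\in A_z$, Observation 7 says that $f=xy$ has $k(f)=1$ and that $z=z(f)$. Also $w\ne z$ and $x,y\in A_w$, so $w\in W_f$. The pair is determined by $f$ and $w$. Hence
$$\beta\le\sum_{f:\,k(f)=1}|W_f|.\tag{7}$$

Fix $f=xy$ with $k(f)=1$ and let $W=W_f$. For $w\in W$ we have $x,y\in A_w$ and $w\ne z(f)$, so by Observation 7 the cherry $\{wx,wy\}$ is not in $\mathcal M$. Take distinct $w,w'\in W$. The 4-cycle $xwyw'$ of $G$ is in $\mathcal E$ or contains a cherry of $\mathcal M$. That cherry cannot be centered at $w$ or $w'$, as we just saw. So at least one of the following holds: $xwyw'\in\mathcal E$; or $\{xw,xw'\}\in\mathcal M$; or $\{yw,yw'\}\in\mathcal M$.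

How many pairs $\{w,w'\}$ have $\{xw,xw'\}\in\mathcal M$? For each of them some triple of $T$ contains both $xw$ and $xw'$, so it has at least two edges in $\{xw:w\in W\}$. Since $W\subseteq N_G(x)$, Claim 6 with $U=W$ says that there are at most $|W|$ such triples. Each has three edges and so accounts for at most 3 pairs. This gives at most $3|W|$ pairs, and the same holds for $y$. Let $\varepsilon_f$ be the number of cycles of $\mathcal E$ in which $x,y$ are opposite vertices; different pairs $\{w,w'\}$ give different cycles $xwyw'$. Therefore
$$\binom{|W|}2\le6|W|+\varepsilon_f.\tag{8}$$
If $|W|\ge15$, then $|W|\le\frac{|W|(|W|-13)}2=\binom{|W|}2-6|W|\le\varepsilon_f$. So in all cases $|W_f|\le14+\varepsilon_f$.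

Sum over $f$. Each edge $f$ with $k(f)=1$ has its own triple, so there are at most $|T|$ of them. And $\sum_f\varepsilon_f\le2|\mathcal E|$, since a 4-cycle has two pairs of opposite vertices. With (7) we obtain
$$\beta\le14|T|+2|\mathcal E|.\tag{9}$$

## The quadratic inequality for $S$

**Step E. Prove the lower bound of Theorem 2.** All ingredients go into (3). Using $|\mathcal M|\le3|T|$, (9), $|T|\le t$, $|\mathcal E|\le64t$ and finally (4),
$$\frac{S^2}{2n}-\frac S2\le\frac{n^2}2+3|T|+2|\mathcal E|+14|T|+2|\mathcal E|\le\frac{n^2}2+(17+256)t=\frac{n^2}2+273\,t\le\frac{n^2}2+273\,C_1n^{3/2}.$$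
Put $C_2=546C_1$. Multiplying by $2n$ gives $S^2-nS\le n^3+C_2n^{5/2}$, and completing the square,
$$\Bigl(S-\frac n2\Bigr)^2\le n^3+C_2n^{5/2}+\frac{n^2}4\le\Bigl(n^{3/2}+\frac{C_2}2n+\frac n2\Bigr)^2.$$
For the last inequality, the square on the right is at least $n^3+2n^{3/2}\bigl(\frac{C_2}2+\frac12\bigr)n=n^3+C_2n^{5/2}+n^{5/2}$, and $n^{5/2}\ge\frac{n^2}4$. Hence
$$S\le n^{3/2}+\Bigl(\frac{C_2}2+1\Bigr)n.$$
By (5) and (6),
$$e(\Gamma)-\chi_4(\Gamma)\le e(G)-|T|\le\frac S2\le\frac12n^{3/2}+Cn,\qquad C=\frac{C_2}4+\frac12.$$
This is the lower bound of Theorem 2, and together with (1) it completes that theorem. Taking $\Gamma=K_n$ gives the two inequalities of Theorem 1 and the lower bound in Corollary 3, whose upper bounds were shown above. Finally, $\mathrm{ex}(n,C_4)=(\frac12+o(1))n^{3/2}$ turns the upper bound of Theorem 1 into $\binom n2-\frac12n^{3/2}+o(n^{3/2})$, so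
$$\chi(n,4)=\binom n2-\tfrac12n^{3/2}+o(n^{3/2}),$$
and the statement in the problem is true. $\blacksquare$
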